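# Zero divisors near the unit circle and the failure of star-shapedness

Throughout, $\mathbb D$ is the open unit disk, $\mathbb T=\partial\mathbb D$, and $d\Sigma(z)=\pi^{-1}\,dx\,dy$ is normalized area measure on $\mathbb D$. "Analytic near $\overline{\mathbb D}$" means analytic in some open set containing $\overline{\mathbb D}$. $\operatorname{Arg}$ is the principal argument.

## The map $\ell(s)=(s+1)^2/(s+3)$ on the right half-plane

Everything below turns on one rational function:
$$\ell(s)=\frac{(s+1)^2}{s+3}=s-1+\frac{4}{s+3},\qquad \ell'(s)=1-\frac{4}{(s+3)^2}=\frac{(s+1)(s+5)}{(s+3)^2}.\tag{1}$$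
We look at it on the closed half-plane $\operatorname{Re}s\ge0$. There $|s+3|\ge3$, so
$$|\ell'(s)-1|\le\tfrac49,\qquad \operatorname{Re}\ell'(s)\ge\tfrac59,\qquad |\ell'(s)|\le\tfrac{13}9,\qquad \ell'(s)\to1\ \text{ as } s\to\infty.\tag{2}$$
So $\ell$ is a tame map, close to a translation at infinity. Yet it bends the imaginary axis: the curve $y\mapsto\ell(iy)$ has tangent vector $i\ell'(iy)$, which differs from the vertical direction by the angle $\operatorname{Arg}\ell'(iy)$. How large can this angle be? For $y\ge0$ it equals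
$$\arctan y+\arctan\tfrac y5-2\arctan\tfrac y3 .$$
With $u=y^2$ its derivative is
$$\frac1{1+u}+\frac5{25+u}-\frac6{9+u}=\frac{6\big[(5+u)(9+u)-(1+u)(25+u)\big]}{(1+u)(25+u)(9+u)}=\frac{6(20-12u)}{(1+u)(25+u)(9+u)} .$$
So the angle increases from $0$ up to $y_*=\sqrt{5/3}$ and then decreases to $0$. At the maximum,
$$\ell'(iy_*)=\frac{(1+iy_*)(5+iy_*)(3-iy_*)^2}{(9+y_*^2)^2}=\frac{(\frac{10}3+6iy_*)(\frac{22}3-6iy_*)}{1024/9}=\frac{95+9\sqrt{15}\,i}{128},$$
a number of modulus $\frac{\sqrt{9025+1215}}{128}=\frac{32\sqrt{10}}{128}$. Put $\theta_*=\operatorname{Arg}\ell'(iy_*)$. Then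
$$\cos\theta_*=\frac{95}{32\sqrt{10}}\approx0.9388,\qquad \sin\theta_*=\frac{9\sqrt6}{64}>\frac13,\qquad\text{so}\quad \theta_*>\sin\theta_*>\tfrac13.\tag{3}$$
Since $\operatorname{Arg}\ell'$ is harmonic and bounded in the half-plane, continuous up to the imaginary axis, odd under conjugation, and tends to $0$ at infinity, the maximum principle also gives $|\operatorname{Arg}\ell'(s)|\le\theta_*$ for all $\operatorname{Re}s\ge0$.

Here is what $\ell$ is for. In a weighted Bergman space on the disk one can place a zero at a point $\beta=(1-\varepsilon)\xi$ very close to $\xi\in\mathbb T$ and absorb it into the weight. We shall see that this changes the $z$-derivative of the reproducing kernel $K(z,\alpha)$, to leading order, by the factor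
$$\ell'(s),\qquad s=\frac{1-z\bar\xi}{\varepsilon}.$$
At distances from $\xi$ much larger than $\varepsilon$ nothing happens; at distance about $\varepsilon$ the image of the circle under $K(\cdot,\alpha)$ is turned by an angle as large as $\theta_*$. That small, controlled turn disproves a conjecture, which we now describe.

## Reproducing weights, one-point zero divisors, and the conjecture

**Definition (weights).** A weight is a nonnegative area-integrable function $\omega$ on $\mathbb D$. It is logarithmically subharmonic if $\log\omega$ is subharmonic on $\mathbb D$. It is reproducing (for the origin) if $\int_{\mathbb D}h\,\omega\,d\Sigma=h(0)$ for every bounded harmonic function $h$ on $\mathbb D$.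

The weight $\omega=1$ qualifies, by the mean value property. So does $\omega(z)=2|z|^2$: it is $|\sqrt2\,z|^2$, hence logarithmically subharmonic, and integrating over circles first gives $\int h\,2|z|^2d\Sigma=h(0)\int_0^12r^2\cdot2r\,dr=h(0)$.

**Definition (space and kernel).** $P^2(\mathbb D,\omega)$ is the closure of the analytic polynomials in $L^2(\mathbb D,\omega\,d\Sigma)$, with inner product $\langle f,g\rangle_\omega=\int f\bar g\,\omega\,d\Sigma$ and norm $\|\cdot\|_\omega$. Its reproducing kernel $K_\omega$ satisfies $K_\omega(\cdot,\zeta)\in P^2(\mathbb D,\omega)$ and $f(\zeta)=\langle f,K_\omega(\cdot,\zeta)\rangle_\omega$. Recall that $K_\omega(z,\zeta)=\overline{K_\omega(\zeta,z)}$ and $K_\omega(\zeta,\zeta)=\|K_\omega(\cdot,\zeta)\|_\omega^2$.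

For a reproducing weight, $\langle f,1\rangle_\omega=f(0)$ for polynomials and then, by continuity, for all $f\in P^2(\mathbb D,\omega)$. Hence $K_\omega(\cdot,0)=1$, and so $K_\omega(0,\cdot)=1$. If $\alpha\ne0$, Cauchy–Schwarz gives $1=|\langle K_\omega(\cdot,\alpha),1\rangle_\omega|^2\le K_\omega(\alpha,\alpha)$. Equality would force $K_\omega(\cdot,\alpha)=1$, that is, $f(\alpha)=f(0)$ for all $f$, which is false for $f(z)=z$. So $K_\omega(\alpha,\alpha)>1$.

**Definition (zero divisor).** For $\alpha\in\mathbb D\setminus\{0\}$ the one-point zero divisor is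
$$\varphi_\alpha(z)=N\Big(1-\frac{K_\omega(z,\alpha)}{K_\omega(\alpha,\alpha)}\Big),\qquad N=\big(1-K_\omega(\alpha,\alpha)^{-1}\big)^{-1/2}.$$

Clearly $\varphi_\alpha(\alpha)=0$. The factor $N$ makes $\|\varphi_\alpha\|_\omega=1$: expanding the square and using $\langle1,K_\omega(\cdot,\alpha)\rangle_\omega=1$, we get $\|1-K_\omega(\cdot,\alpha)/K_\omega(\alpha,\alpha)\|_\omega^2=1-\frac{2}{K_\omega(\alpha,\alpha)}+\frac1{K_\omega(\alpha,\alpha)}=N^{-2}$.

A domain $\Omega$ is star-shaped with respect to $c\in\Omega$ if every segment from $c$ to a point of $\Omega$ stays in $\Omega$. The following conjecture comes from the paper "A Biharmonic Maximum Principle for Hyperbolic Surfaces".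

**Conjecture.** Let $\omega$ be a logarithmically subharmonic reproducing weight on $\mathbb D$. Then, for each $\alpha\in\mathbb D\setminus\{0\}$, $\varphi_\alpha$ is univalent and maps $\mathbb D$ onto a domain that is star-shaped with respect to the origin. Moreover, $|\varphi_\alpha(z)|<3$ for all $z\in\mathbb D$.

In plain words: the simplest function with a prescribed zero should have a simple image. The conjecture is false; star-shapedness fails. Write $\varphi_\alpha^{(1)}$ for the divisor of the unweighted space ($\omega=1$).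

**Theorem 1.** Let $\alpha\in(0,1)$ satisfy $\frac{\alpha}{2-\alpha^2}>\cos\theta_*$ (e.g. $\alpha=0.98$, where the left side is $\approx0.9427$). Let $\xi=e^{it}$ with $t\in(0,\frac\pi2)$, $\cos t=\frac\alpha{2-\alpha^2}$, and let $\beta=(1-\varepsilon)\xi$. Let $F_\beta$ be the one-point zero divisor at $\beta$ for the weight $1$, and $\omega=|F_\beta|^2$. Then $\omega$ is a logarithmically subharmonic reproducing weight, and for all sufficiently small $\varepsilon>0$ the function $\varphi_\alpha$ for $\omega$ is univalent, satisfies $|\varphi_\alpha|<3$, and $\varphi_\alpha(\mathbb D)$ is not star-shaped with respect to $0$.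

**Theorem 2.** (A) For every $\alpha\in\mathbb D\setminus\{0\}$ and $\eta>0$ there is a logarithmically subharmonic reproducing weight $\omega=|G|^2$, with $G$ analytic near $\overline{\mathbb D}$, such that $\varphi_\alpha$ is analytic near $\overline{\mathbb D}$ and injective on $\overline{\mathbb D}$, is uniformly $\eta$-close on $\mathbb D$ to $\varphi_\alpha^{(1)}$ (so $|\varphi_\alpha|<3$ if $\eta$ is small), but $\varphi_\alpha(\mathbb D)$ is not star-shaped with respect to any of its points.

(B) There is one such weight $\omega=|G|^2$ such that for every $\alpha\in\mathbb D\setminus\{0\}$, $\varphi_\alpha$ is not a univalent map onto a domain star-shaped with respect to some point.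

Theorem 1 alone disproves the conjecture. In the examples of Theorems 1 and 2(A) only star-shapedness is violated. Whether univalence, or the bound $3$, holds for every logarithmically subharmonic reproducing weight is not settled here.

## Star-shapedness read off the boundary curve

We need a test that works from boundary data. The curve $\tau\mapsto\varphi(e^{i\tau})$ has tangent $iz\varphi'(z)$ at $z=e^{i\tau}$, so $\arg(z\varphi')$ records the tangent direction. Part (b) below says: the tangent of a star-shaped boundary cannot turn backwards by more than $\pi$, wherever the center is.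

**Lemma 1.** Let $\varphi$ be analytic near $\overline{\mathbb D}$.

(a) If $\varphi$ is univalent in $\mathbb D$ and $\varphi(\mathbb D)$ is star-shaped about $c=\varphi(z_1)$, $z_1\in\mathbb D$, then $\varphi\neq c$ on $\mathbb T$ and $\operatorname{Re}\frac{z\varphi'(z)}{\varphi(z)-c}\ge0$ on $\mathbb T$.

(b) If moreover $\varphi'\ne0$ on an arc of $\mathbb T$ running counterclockwise from $a$ to $e$, then the continuous argument of $z\varphi'(z)$ changes by at least $-\pi$ from $a$ to $e$.

(c) Conversely, if the only zero of $\varphi$ in $\overline{\mathbb D}$ is a simple zero in $\mathbb D$, and $\operatorname{Re}\frac{z\varphi'}{\varphi}>0$ on $\mathbb T$, then $\varphi$ is univalent in $\mathbb D$ and $\varphi(\mathbb D)$ is star-shaped about $0$.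

*Proof of (a).* If $\varphi(z_0)=c$ with $z_0\in\mathbb T$, then for $z\in\mathbb D$ near $z_0$ the value $\varphi(z)$ is near $c$, hence is also taken at a point near $z_1$, by the open mapping theorem. This contradicts univalence.

Let $\psi(w)=\frac{w+z_1}{1+\bar z_1w}$ and $f=\varphi\circ\psi-c$. Then $f$ is univalent, $f(0)=0$, and $f(\mathbb D)$ is star-shaped about $0$. The classical fact (Duren, *Univalent Functions*, Thm 2.10) is that $\operatorname{Re}(wf'/f)>0$ in $\mathbb D$. We only need $\ge0$, and the reason is short. For $0<r<1$ we have $rf(\mathbb D)\subset f(\mathbb D)$, so $g_r=f^{-1}(rf)$ is an analytic self-map of $\mathbb D$ fixing $0$, and $|g_r(w)|\le|w|$ by the Schwarz lemma. As $r\to1$, $g_r(w)=w-(1-r)\frac{f(w)}{f'(w)}+O((1-r)^2)$, so $\operatorname{Re}\big(\bar w f(w)/f'(w)\big)\ge0$; for $w\ne0$ this says $\operatorname{Re}\frac{f}{wf'}\ge0$, which is the same as $\operatorname{Re}\frac{wf'}{f}\ge0$. By continuity the inequality holds on $\mathbb T$, where $f\neq0$.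

On $|w|=1$ we have $w+z_1=w\,\overline{(1+\bar z_1w)}$, so $\frac{w\psi'(w)}{\psi(w)}=\frac{w(1-|z_1|^2)}{(w+z_1)(1+\bar z_1w)}=\frac{1-|z_1|^2}{|1+\bar z_1w|^2}=|\psi'(w)|$. Hence, with $z=\psi(w)$, $\frac{wf'(w)}{f(w)}=|\psi'(w)|\frac{z\varphi'(z)}{\varphi(z)-c}$, and (a) follows.

*Proof of (b).* On the arc, $z\varphi'/(\varphi-c)$ has no zeros and has nonnegative real part, so its principal argument is continuous with values in $[-\frac\pi2,\frac\pi2]$ and changes by at least $-\pi$. Also $\frac{d}{d\tau}\arg(\varphi(e^{i\tau})-c)=\operatorname{Re}\frac{z\varphi'}{\varphi-c}\ge0$. Adding the two changes gives (b).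

*Proof of (c).* Now $\frac{d}{d\tau}\arg\varphi(e^{i\tau})=\operatorname{Re}\frac{z\varphi'}{\varphi}>0$, and the total increase is $2\pi$ by the argument principle. So $\varphi(\mathbb T)$ is a Jordan curve $\{\rho(\theta)e^{i\theta}\}$ with $\rho>0$ continuous, traversed once, and its interior $\{re^{i\theta}:0\le r<\rho(\theta)\}$ is star-shaped about $0$. By the argument principle $\varphi$ takes each interior value exactly once in $\mathbb D$ and no exterior value; by the open mapping theorem it takes no value on the curve in $\mathbb D$. $\square$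

## The weights $1$ and $2|z|^2$ by hand

For both weights the conjecture is true, and the calculation tells us where to push. Let $\alpha\in(0,1)$; other $\alpha\neq0$ follow by rotation, since these weights are radial.

**The weight $1$.** Here $K(z,\zeta)=(1-z\bar\zeta)^{-2}$. Write $k_0(z)=(1-\alpha z)^{-2}$. Then
$$k_0(z)-k_0(\alpha)=\frac{(1-\alpha^2)^2-(1-\alpha z)^2}{(1-\alpha z)^2(1-\alpha^2)^2}=\frac{\alpha(z-\alpha)(2-\alpha^2-\alpha z)}{(1-\alpha z)^2(1-\alpha^2)^2},$$
whose only zero in $\overline{\mathbb D}$ is the simple one at $\alpha$, since $2-\alpha^2>\alpha$. As $k_0'=2\alpha(1-\alpha z)^{-3}$ and $(1-\alpha z)(z-\alpha)=z|1-\alpha z|^2$ on $\mathbb T$,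
$$p_0(z):=\frac{zk_0'(z)}{k_0(z)-k_0(\alpha)}=\frac{2(1-\alpha^2)^2}{|1-\alpha z|^2(2-\alpha^2-\alpha z)}\qquad(z\in\mathbb T).\tag{4}$$
Its real part is positive since $\operatorname{Re}(2-\alpha^2-\alpha z)>0$. By Lemma 1(c), $\varphi_\alpha^{(1)}$ is univalent onto a domain star-shaped about $0$. For the bound, $1-k_0(\alpha)^{-1}=1-(1-\alpha^2)^2=\alpha^2(2-\alpha^2)$, so on $\mathbb T$
$$|\varphi_\alpha^{(1)}|=\frac{|z-\alpha|\,|2-\alpha^2-\alpha z|}{|1-\alpha z|^2\sqrt{2-\alpha^2}}=\frac{\big|1+\frac{1-\alpha^2}{1-\alpha z}\big|}{\sqrt{2-\alpha^2}}\le\frac{2+\alpha}{\sqrt{2-\alpha^2}}<3.\tag{5}$$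
The last inequality is $(2+\alpha)^2<9(2-\alpha^2)$, i.e. $10\alpha^2+4\alpha-14<0$, true for $0<\alpha<1$. At $z=1$ the first inequality is an equality, so the supremum tends to $3$ as $\alpha\to1$.

**The weight $2|z|^2$.** Since $\|z^j\|^2=\frac{2}{j+2}$, with $u=z\bar\zeta$ the kernel is $\sum_j(1+\frac j2)u^j=\frac{1-u/2}{(1-u)^2}$. Put $u=\alpha z$, $p=1-u$, $q=1-\alpha^2$. Then $k=\frac{1+p}{2p^2}$ and
$$k(z)-k(\alpha)=\frac{(1+p)q^2-(1+q)p^2}{2p^2q^2}=\frac{(q-p)(q+p+pq)}{2p^2q^2},\qquad zk'(z)=u\,\frac{dk}{du}=\frac{u(2+p)}{2p^3}.$$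
Here $q-p=u-\alpha^2=\alpha(z-\alpha)$, and $\operatorname{Re}(q+p+pq)>0$, so $\alpha$ is the only zero, and it is simple. On $\mathbb T$, $p(u-\alpha^2)=u|p|^2$, so
$$\frac{zk'}{k-k(\alpha)}=\frac{q^2(2+p)}{|p|^2\,(q+(1+q)p)},\qquad \operatorname{Re}\big[(2+p)(q+(1+q)\bar p)\big]=2q+(2+3q)\operatorname{Re}p+(1+q)|p|^2>0 .$$
Again Lemma 1(c) applies. For the bound: $N^2=\frac{1+q}{1+q-2q^2}=\frac{1+q}{\alpha^2(1+2q)}$, so $N\alpha\le1$, and on $\mathbb T$, $|\varphi_\alpha|=N\alpha\big|1+\frac{q}{(1+q)p}\big|\le1+\frac{1+\alpha}{1+q}<3$.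

**How close to failure is the weight $1$?** By (4), $\arg p_0=-\operatorname{Arg}(2-\alpha^2-\alpha z)$. The points $2-\alpha^2-\alpha z$ run over the circle with center $2-\alpha^2$ and radius $\alpha$, so the largest value of $|\arg p_0|$ is $\arcsin\frac{\alpha}{2-\alpha^2}=\frac\pi2-t$, where $\cos t=\frac\alpha{2-\alpha^2}$, $t\in(0,\frac\pi2)$. It is attained with the plus sign at $\xi=e^{it}$: there
$$2-\alpha^2-\alpha\xi=e^{it}\big((2-\alpha^2)e^{-it}-\alpha\big)=-ie^{it}(2-\alpha^2)\sin t,\qquad \arg p_0(\xi)=\tfrac\pi2-t.\tag{6}$$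
So $\varphi_\alpha^{(1)}(\mathbb D)$ misses a violation at $\xi$ by the angle $t$, which is small when $\alpha$ is near $1$. A change of weight that turns the tangent at $\xi$ by more than $t$, and hardly moves anything else, would do.

## Small changes of kernel and derivative are not enough

A sensible first attempt is to perturb the weight $1$ slightly and look for a violation by continuity. It stops at the following point. Suppose weights $\omega_n$ have kernels $k_n=K_{\omega_n}(\cdot,\alpha)$ analytic near $\overline{\mathbb D}$ with $k_n\to k_0$ and $k_n'\to k_0'$ uniformly on $\overline{\mathbb D}$. By Rouché's theorem, for large $n$ the function $k_n-k_n(\alpha)$ has exactly one zero in $\overline{\mathbb D}$, the simple one at $\alpha$. Moreover $\frac{zk_n'}{k_n-k_n(\alpha)}\to p_0$ uniformly on $\mathbb T$, where $\operatorname{Re}p_0$ has a positive minimum. By Lemma 1(c) the domain is still star-shaped about $0$.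

So, if we want to stay uniformly close to the weight-$1$ picture (to keep univalence and the bound), the derivative must fail to converge at the boundary. A zero in the weight at distance $\varepsilon$ from $\mathbb T$ introduces the new scale $\varepsilon$, and this makes such a failure possible. We need a machine that adds the zero while keeping the weight reproducing and the kernel computable.

## Multiplying a weight by $|\varphi_\beta|^2$

**Point evaluations.** Let $\omega=|G|^2$ with $G$ analytic near $\overline{\mathbb D}$ and zero-free on $\mathbb T$. Then $\log\omega=2\log|G|$ is subharmonic. Choose $r_0<1$ with $G\ne0$ on $r_0\le|z|\le1$. For $r_0<r<1$, $d=\min(r-r_0,1-r)$, $|z|=r$ and a polynomial $f$, the sub-mean value property of $|Gf|^2$ gives $|G(z)f(z)|^2\le d^{-2}\|f\|_\omega^2$, so $|f|\le C_r\|f\|_\omega$ on $|z|=r$, and on $|z|\le r$ by the maximum principle. Hence $L^2$-limits of polynomials are also locally uniform limits, and elements of $P^2(\mathbb D,\omega)$ are analytic functions. Functions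 analytic near $\overline{\mathbb D}$ are uniform limits of their Taylor polynomials on $\overline{\mathbb D}$, so they belong to $P^2(\mathbb D,\omega)$.

**Definition (the class $\mathcal W$).** $\mathcal W$ consists of the reproducing weights $\omega=|G|^2$, with $G$ analytic near $\overline{\mathbb D}$ and zero-free on $\mathbb T$, such that
$$H(z,\zeta):=(1-z\bar\zeta)^2K_\omega(z,\zeta)$$
extends analytically in $(z,\bar\zeta)$ to $\{|z|,|\zeta|<\varrho\}$ for some $\varrho>1$, and $H(\xi,\xi)\ne0$ for $\xi\in\mathbb T$.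

For $\omega=1$ we have $H=1$; for $\omega=2|z|^2$, $H=1-\frac12z\bar\zeta$; both are in $\mathcal W$. Two consequences of the definition will be used. Since $H(\zeta,\zeta)=(1-|\zeta|^2)^2K_\omega(\zeta,\zeta)>0$ in $\mathbb D$, we have $H(\xi,\xi)>0$ on $\mathbb T$. And $K_\omega=H/(1-z\bar\zeta)^2$ extends analytically to the points of $\{|z|,|\zeta|<\varrho\}$ where $z\bar\zeta\neq1$; in particular $K_\omega(\cdot,\alpha)$ and $\varphi_\alpha$ are analytic near $\overline{\mathbb D}$ for each $\alpha\in\mathbb D$.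

For $\beta\in\mathbb D\setminus\{0\}$ write
$$R(z)=\frac{K_\omega(z,\beta)}{K_\omega(\beta,\beta)},\qquad N=(1-K_\omega(\beta,\beta)^{-1})^{-1/2},\qquad \varphi_\beta=N(1-R).$$

**Lemma 2.** Let $\omega\in\mathcal W$ and suppose the only zero of $\varphi_\beta$ in $\overline{\mathbb D}$ is a simple zero at $\beta$. Then $\tilde\omega=\omega|\varphi_\beta|^2\in\mathcal W$ and
$$K_{\tilde\omega}(z,\zeta)=\frac{K_\omega(z,\zeta)-K_\omega(z,\beta)K_\omega(\beta,\zeta)/K_\omega(\beta,\beta)}{\varphi_\beta(z)\,\overline{\varphi_\beta(\zeta)}}.\tag{7}$$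

**Step 1: $\tilde\omega$ is reproducing.** Note $\varphi_\beta(0)=N(1-K_\omega(\beta,\beta)^{-1})=1/N$. For a polynomial $f$, $\langle f\varphi_\beta,K_\omega(\cdot,\beta)\rangle_\omega=f(\beta)\varphi_\beta(\beta)=0$, so
$$\int f|\varphi_\beta|^2\omega\,d\Sigma=\langle f\varphi_\beta,\varphi_\beta\rangle_\omega=N\langle f\varphi_\beta,1\rangle_\omega=Nf(0)\varphi_\beta(0)=f(0).$$
Conjugating gives the identity for harmonic polynomials. For bounded harmonic $h$, each dilate $h(r\,\cdot)$, $r<1$, is a uniform limit on $\overline{\mathbb D}$ of harmonic polynomials, so the identity holds for it; let $r\to1$ by bounded convergence.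

**Step 2: the kernel formula.** Let $M=\{g\in P^2(\mathbb D,\omega):g(\beta)=0\}$. The map $f\mapsto\varphi_\beta f$ takes polynomials isometrically from the norm of $P^2(\mathbb D,\tilde\omega)$ into $M$; since point evaluations are bounded on both sides, it extends to an isometry $f\mapsto\varphi_\beta f$ of $P^2(\mathbb D,\tilde\omega)$ into $M$, with closed range. It is onto: if $g\in M$ and polynomials $p_n\to g$ in $P^2(\mathbb D,\omega)$, then $p_n(\beta)\to0$, so $p_n-p_n(\beta)\to g$, and $(p_n-p_n(\beta))/\varphi_\beta$ is analytic near $\overline{\mathbb D}$, hence in $P^2(\mathbb D,\tilde\omega)$. Therefore $\varphi_\beta(z)\overline{\varphi_\beta(\zeta)}K_{\tilde\omega}(z,\zeta)$ is the reproducing kernel of $M$. That kernel is also the numerator in (7), since $M$ is the orthogonal complement of $K_\omega(\cdot,\beta)$. This proves (7), read at $z=\beta$ or $\zeta=\beta$ as a limit.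

**Step 3: $\tilde\omega\in\mathcal W$.** We have $\tilde\omega=|G\varphi_\beta|^2$ with $G\varphi_\beta$ analytic near $\overline{\mathbb D}$ and zero-free on $\mathbb T$. By (7),
$$\tilde H(z,\zeta)=(1-z\bar\zeta)^2K_{\tilde\omega}(z,\zeta)=\frac{H(z,\zeta)-(1-z\bar\zeta)^2K_\omega(z,\beta)\overline{K_\omega(\zeta,\beta)}/K_\omega(\beta,\beta)}{\varphi_\beta(z)\overline{\varphi_\beta(\zeta)}}.$$
The numerator is analytic in $(z,\bar\zeta)$ in a slightly larger polydisk and vanishes for $z=\beta$ and for $\zeta=\beta$. Divide first by $z-\beta$; the quotient vanishes at $\bar\zeta=\bar\beta$ for $z\ne\beta$, hence for all $z$, and can be divided by $\bar\zeta-\bar\beta$. So $\tilde H$ is analytic in a polydisk of radius greater than $1$. On $\mathbb T$ the factor $(1-\xi\bar\xi)^2$ is $0$, so $\tilde H(\xi,\xi)=H(\xi,\xi)/|\varphi_\beta(\xi)|^2\neq0$. $\square$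

**Where $\ell$ comes from.** Fix $\zeta$ and put $k=K_\omega(\cdot,\zeta)$. Since $k(z)-R(z)k(\beta)=(1-R(z))k(\beta)+k(z)-k(\beta)$, formula (7) reads
$$K_{\tilde\omega}(z,\zeta)=\frac{1}{N^2\,(1-\overline{R(\zeta)})}\Big[k(\beta)+\frac{k(z)-k(\beta)}{1-R(z)}\Big].\tag{8}$$
Let $\beta=(1-\varepsilon)\xi$ and $z=\xi(1-\varepsilon s)$. Near $\xi$, $k(z)-k(\beta)\approx-\varepsilon\xi k'(\xi)(s-1)$. Since $K_\omega$ blows up like $(1-z\bar\zeta)^{-2}$ near $(\xi,\xi)$ and $1-z\bar\beta\approx\varepsilon(1+s)$, $1-|\beta|^2\approx2\varepsilon$, we expect $R\approx\frac4{(1+s)^2}$. Then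
$$\frac{k(z)-k(\beta)}{1-R(z)}\approx-\varepsilon\xi k'(\xi)\,\frac{(s-1)(s+1)^2}{(s+1)^2-4}=-\varepsilon\xi k'(\xi)\,\ell(s),$$
because $(s+1)^2-4=(s-1)(s+3)$. As $\frac{d}{dz}=-\frac{\bar\xi}{\varepsilon}\frac{d}{ds}$, the new derivative is about $k'(\xi)\ell'(s)$. The kernel itself moves only by $O(\varepsilon)$ there, but its derivative is multiplied by a factor that does not tend to $1$. For $\omega=1$ this can be verified by explicit formulas, which is the proof of Theorem 1; the general case comes after.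

## One zero near the circle: proof of Theorem 1

Let $\alpha\in(0,1)$ and, for now, $\xi\in\mathbb T$ arbitrary. Put $b=1-\varepsilon$, $\beta=b\xi$, $D=2-b^2$, $w=\bar\xi z$, $v=\bar\xi\zeta$. Constants in $O(\cdot)$ depend only on $\alpha$.

**Step 1: the weight and its kernel.** The aim is an explicit $K_\omega$. Here $K_1(\beta,\beta)=(1-b^2)^{-2}$, $1-(1-b^2)^2=b^2D$, and
$$F_\beta(z)=\frac{(1-bw)^2-(1-b^2)^2}{b\sqrt D\,(1-bw)^2}=\frac{(b-w)(D-bw)}{\sqrt D\,(1-bw)^2}.$$
Since $D-b=(1-b)(2+b)>0$, the only zero of $F_\beta$ in $\overline{\mathbb D}$ is the simple zero at $\beta$. By Lemma 2, $\omega=|F_\beta|^2\in\mathcal W$, so $\omega$ is a logarithmically subharmonic reproducing weight. The numerator in (7) is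
$$\frac1{(1-w\bar v)^2}-\frac{(1-b^2)^2}{(1-bw)^2(1-b\bar v)^2}=\frac{\big[(1-bw)(1-b\bar v)\big]^2-\big[(1-b^2)(1-w\bar v)\big]^2}{(1-w\bar v)^2(1-bw)^2(1-b\bar v)^2}.$$
Factor the difference of squares using
$$(1-bw)(1-b\bar v)-(1-b^2)(1-w\bar v)=(w-b)(\bar v-b),$$
$$(1-bw)(1-b\bar v)+(1-b^2)(1-w\bar v)=D-bw-b\bar v+(2b^2-1)w\bar v,$$
$$D\big(D-bw-b\bar v+(2b^2-1)w\bar v\big)=(D-bw)(D-b\bar v)-2(1-b^2)^2w\bar v.$$
The first two are direct expansions; the third holds because $D(2b^2-1)-b^2=-2+4b^2-2b^4=-2(1-b^2)^2$. Dividing by $F_\beta(z)\overline{F_\beta(\zeta)}=\frac{(b-w)(b-\bar v)(D-bw)(D-b\bar v)}{D(1-bw)^2(1-b\bar v)^2}$ gives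
$$K_\omega(z,\zeta)=\frac{1-g(z)\overline{g(\zeta)}}{(1-z\bar\zeta)^2},\qquad g(z)=\frac{\sqrt2\,(1-b^2)\,w}{D-bw}.\tag{9}$$
Put $k_\varepsilon=K_\omega(\cdot,\alpha)$; recall $k_0=(1-\alpha z)^{-2}$.

**Step 2: the kernel converges, its derivative picks up a factor.** On $\overline{\mathbb D}$ we have $|D-bw|\ge D-b=\varepsilon(3-\varepsilon)$. Since $D-bw=(D-b)+b(1-w)$ with $\operatorname{Re}(1-w)\ge0$, also $|D-bw|\ge b|1-w|$. Further $1-b^2=\varepsilon(2-\varepsilon)$. Hence $|g|\le\frac{\sqrt2(2-\varepsilon)}{3-\varepsilon}\le1$ on $\overline{\mathbb D}$ and $g(\alpha)=O(\varepsilon)$, so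
$$k_\varepsilon=k_0\,(1-g\,\overline{g(\alpha)})\to k_0\quad\text{uniformly on }\overline{\mathbb D}.$$
For the derivative, $k_0/k_0'=\frac{1-\alpha z}{2\alpha}$, $g'(z)=\frac{\sqrt2(1-b^2)D\bar\xi}{(D-bw)^2}$ and $\overline{g(\alpha)}=\frac{\sqrt2(1-b^2)\alpha\xi}{D-b\alpha\xi}$. So
$$\frac{k_\varepsilon'}{k_0'}=1-g\,\overline{g(\alpha)}-\frac{g'\,\overline{g(\alpha)}\,(1-\alpha z)}{2\alpha}=1-g\,\overline{g(\alpha)}-\frac{(1-b^2)^2D\,(1-\alpha z)}{(D-bw)^2(D-b\alpha\xi)}.$$
In the last term, $(1-b^2)^2=4\varepsilon^2(1+O(\varepsilon))$, $D=1+O(\varepsilon)$, $D-b\alpha\xi=1-\alpha\xi+O(\varepsilon)$, and $\frac{1-\alpha z}{1-\alpha\xi}=1+O(|1-w|)$ because $|z-\xi|=|1-w|$. The relative error $O(\varepsilon)$ is harmless, as $\frac{\varepsilon^2}{|D-bw|^2}\le(3-\varepsilon)^{-2}$. The relative error $O(|1-w|)$ contributes at most a constant times $\frac{\varepsilon^2|1-w|}{|D-bw|^2}\le\frac{\varepsilon^2|1-w|}{\varepsilon(3-\varepsilon)\,b|1-w|}=\frac{\varepsilon}{(3-\varepsilon)b}$. Therefore, uniformly on $\overline{\mathbb D}$,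
$$\frac{k_\varepsilon'}{k_0'}=1-4\Big(\frac{\varepsilon}{D-bw}\Big)^2+O(\varepsilon),\qquad \operatorname{Re}\frac{k_\varepsilon'}{k_0'}\ge\tfrac59-O(\varepsilon).\tag{10}$$
For $w=e^{-i\varepsilon y_*}$ we get $D-bw=\varepsilon(3-\varepsilon)+(1-\varepsilon)(1-w)=\varepsilon(3+iy_*)+O(\varepsilon^2)$. So at $z_\varepsilon=\xi e^{-i\varepsilon y_*}\in\mathbb T$,
$$\frac{k_\varepsilon'(z_\varepsilon)}{k_0'(z_\varepsilon)}\to1-\frac4{(3+iy_*)^2}=\ell'(iy_*).\tag{11}$$

**Step 3: univalence.** Recall the Noshiro–Warschawski theorem: if $\operatorname{Re}(\lambda m')>0$ on a convex domain for some constant $\lambda\ne0$, then $m$ is univalent there, because $m(z)-m(z')=(z-z')\int_0^1m'(z'+r(z-z'))\,dr$. The function $k_0$ is the inverse square of $1-\alpha z$, so we work with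
$$m=k_\varepsilon^{-1/2}=(1-\alpha z)\,(1-g\,\overline{g(\alpha)})^{-1/2}\qquad\text{(principal root)}.$$
Then $m\to1-\alpha z$ uniformly, so $\operatorname{Re}m>0$ for small $\varepsilon$. Since $m'=-\frac12m^3k_\varepsilon'$ and $k_0'=2\alpha(1-\alpha z)^{-3}$,
$$\frac{m'}{-\alpha}=\frac{k_\varepsilon'}{k_0'}\cdot\frac{m^3}{(1-\alpha z)^3}.$$
The second factor tends to $1$ uniformly and the first is bounded with real part at least $\frac59-O(\varepsilon)$, so the product has positive real part for small $\varepsilon$. Hence $m$ is univalent. As $\operatorname{Re}m>0$ and squaring is injective on the right half-plane, $k_\varepsilon=m^{-2}$ is univalent, and so is $\varphi_\alpha$.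

**Step 4: the bound.** Since $k_\varepsilon\to k_0$ uniformly and $k_0(\alpha)>1$, $\varphi_\alpha\to\varphi_\alpha^{(1)}$ uniformly on $\overline{\mathbb D}$. By (5) and the maximum principle $\sup|\varphi_\alpha^{(1)}|<3$, so $|\varphi_\alpha|<3$ for small $\varepsilon$.

**Step 5: star-shapedness about $0$ fails.** Now take $\xi=e^{it}$ as in Theorem 1. Since $\varphi_\alpha$ is a constant multiple of $k_\varepsilon-k_\varepsilon(\alpha)$ and $k_0(\xi)\ne k_0(\alpha)$, (11) gives
$$\frac{z_\varepsilon\varphi_\alpha'(z_\varepsilon)}{\varphi_\alpha(z_\varepsilon)}=\frac{z_\varepsilon k_\varepsilon'(z_\varepsilon)}{k_\varepsilon(z_\varepsilon)-k_\varepsilon(\alpha)}\longrightarrow p_0(\xi)\,\ell'(iy_*)\qquad(\varepsilon\to0).$$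
By (6) the limit has argument $\frac\pi2-t+\theta_*$. The hypothesis $\cos t>\cos\theta_*$ means $t<\theta_*$; also $\theta_*<\frac\pi2$ and $t>0$. So the argument lies in $(\frac\pi2,\pi)$ and the limit has negative real part. Hence $\operatorname{Re}\frac{z\varphi_\alpha'}{\varphi_\alpha}<0$ at $z_\varepsilon\in\mathbb T$ for small $\varepsilon$. By Lemma 1(a) with $c=0=\varphi_\alpha(\alpha)$, $\varphi_\alpha(\mathbb D)$ is not star-shaped about $0$. $\blacksquare$

## The reach of a single zero

For smaller $\alpha$ one zero added to the weight $1$ near the circle is too weak. Suppose $\frac\alpha{2-\alpha^2}<\cos\theta_*$, so $t>\theta_*$, and let $\xi\in\mathbb T$ be arbitrary. On $\mathbb T$ we have $|\arg p_0|\le\frac\pi2-t$. By (10), $k_\varepsilon'/k_0'=\ell'(s')+O(\varepsilon)$ with $s'=\frac{D-bw}\varepsilon-3$, $\operatorname{Re}s'\ge-\varepsilon$, and $\ell'$ is uniformly continuous on $\operatorname{Re}s\ge-\frac12$; so by the first section the argument of this factor is at most $\theta_*+o(1)$ in modulus.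 Since $k_\varepsilon-k_\varepsilon(\alpha)\to k_0-k_0(\alpha)$ uniformly, and the latter has no zeros on $\mathbb T$,
$$\Big|\arg\frac{z\varphi_\alpha'}{\varphi_\alpha}\Big|\le\tfrac\pi2-t+\theta_*+o(1)<\tfrac\pi2\quad\text{on }\mathbb T$$
for small $\varepsilon$. As $\varphi_\alpha$ is univalent with $\varphi_\alpha(\alpha)=0$, and $\varphi_\alpha\neq0$ on $\mathbb T$, Lemma 1(c) shows that $\varphi_\alpha(\mathbb D)$ is still star-shaped about $0$.

To reach all $\alpha$, and all centers at once, we must turn the tangent backwards by more than $\pi$ (Lemma 1(b)). One zero turns it by $\theta_*>\frac13$, so we repeat: add a zero near $a\in\mathbb T$ at scale $\varepsilon_1$; the tangent at a nearby point $a'$ is turned; then add a zero near $a'$ at a much smaller scale $\varepsilon_2$, and so on. Eleven turns give more than $\frac{11}3>\pi$. After the first turn the weight is no longer $1$, so we need the asymptotics (10) for an arbitrary weight in $\mathcal W$.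

## Adding a zero near $\xi$ to a weight in $\mathcal W$

Fix $\omega\in\mathcal W$, $\xi\in\mathbb T$, $0<\varepsilon\le\frac12$, $\beta=(1-\varepsilon)\xi$, and
$$s=s(z)=\frac{1-z\bar\xi}{\varepsilon},\qquad z=\xi(1-\varepsilon s),\quad |z-\beta|=\varepsilon|s-1|,\quad|z-\xi|=\varepsilon|s|.$$
For $z\in\overline{\mathbb D}$ we have $\operatorname{Re}s\ge0$ and $\varepsilon(1+|s|)\le\frac12+2\le3$. $C$ denotes constants independent of $\varepsilon$ and $z$, possibly different at each occurrence. First we control $R(z)=K_\omega(z,\beta)/K_\omega(\beta,\beta)$.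

**Lemma 3.** There are $\varepsilon_0,C>0$ such that for $0<\varepsilon<\varepsilon_0$ and $z\in\overline{\mathbb D}$:
$$|1-R|\ge\frac{|s-1|}{2(1+|s|)},\qquad|R|\le\frac{C}{(1+|s|)^2},\qquad|R'(z)|\le\frac{C}{\varepsilon(1+|s|)^3}.\tag{12}$$
Moreover, for each $S$, $R\to\frac4{(1+s)^2}$ uniformly on $\{\operatorname{Re}s>-\frac12,|s|<S\}$ as $\varepsilon\to0$. In particular Lemma 2 applies to $\omega$ and $\beta$, and $\omega_\varepsilon:=\omega|\varphi_\beta|^2\in\mathcal W$.

**Step 1: factor $R$.** Since $1-z\bar\beta=\varepsilon(1+(1-\varepsilon)s)$ and $1-|\beta|^2=\varepsilon(2-\varepsilon)$,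
$$R=h\sigma^2,\qquad \sigma=\frac{2-\varepsilon}{1+(1-\varepsilon)s},\qquad h=\frac{H(z,\beta)}{H(\beta,\beta)}.$$
Choose $1<\varrho_1<\varrho$. Since $H(\xi,\xi)>0$, $H(\beta,\beta)$ is bounded below for small $\varepsilon$; as $h(\beta)=1$ and $H$ and its derivatives are bounded on $|z|,|\zeta|\le\varrho_1$, we get $|h|\le C$, $|h'|\le C$, $|h-1|\le C|z-\beta|=C\varepsilon|s-1|$ for $|z|\le\varrho_1$.

**Step 2: upper bounds.** For $\operatorname{Re}s\ge0$, $|1+(1-\varepsilon)s|\le1+|s|$ and $|1+(1-\varepsilon)s|\ge\max(1,\frac{|s|}2)\ge\frac13(1+|s|)$. (For $|s|\le2$ use the $1$, for $|s|\ge2$ the $\frac{|s|}2$.) So $|\sigma|\le\frac{C}{1+|s|}$, which gives the bound on $R$. Since $\frac{ds}{dz}=-\frac{\bar\xi}\varepsilon$, $\big|\frac{d\sigma}{dz}\big|\le\frac{C}{\varepsilon(1+|s|)^2}$. Then $R'=h'\sigma^2+2h\sigma\sigma'$, where the second term is at most $\frac{C}{\varepsilon(1+|s|)^3}$ in modulus and the first at most $\frac{C}{(1+|s|)^2}\le\frac{3C}{\varepsilon(1+|s|)^3}$, by $\varepsilon(1+|s|)\le3$.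

**Step 3: lower bound.** We have $1-\sigma=\frac{(1-\varepsilon)(s-1)}{1+(1-\varepsilon)s}$, and $|1+\sigma|\ge1$ because $\operatorname{Re}\sigma\ge0$. So $|1-\sigma^2|\ge\frac{(1-\varepsilon)|s-1|}{1+|s|}$, while $|R-\sigma^2|=|h-1||\sigma|^2\le\frac{C\varepsilon|s-1|}{(1+|s|)^2}$. Subtracting, $|1-R|\ge(1-\varepsilon-C\varepsilon)\frac{|s-1|}{1+|s|}$, which proves the first bound for small $\varepsilon$. Hence $s=1$, i.e. $z=\beta$, is the only zero of $1-R$ in $\overline{\mathbb D}$, and it is simple because the bound is linear in $|s-1|$.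

**Step 4: convergence.** For $\operatorname{Re}s>-\frac12$, $|s|<S$ we have $|z|\le1+\varepsilon S\le\varrho_1$ for small $\varepsilon$, so $h\to1$ uniformly; and $|1+s|\ge\frac12$ gives $\sigma\to\frac2{1+s}$ uniformly. $\square$

Next, the derivative of the new kernel. There are two regimes. If $z$ stays away from the new zero nothing changes in the limit, for $\zeta$ even up to $\xi$. If $\zeta$ stays away, the factor $\ell'(s(z))$ appears.

**Lemma 4.** Let $J,Q\subset\overline{\mathbb D}$ be compact with $J\cap Q\cap\mathbb T=\emptyset$. As $\varepsilon\to0$: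

(i) if $\xi\notin J$, then $\partial_zK_{\omega_\varepsilon}\to\partial_zK_\omega$ uniformly on $J\times Q$;

(ii) if $\xi\notin Q$, then $\displaystyle\sup_{J\times Q}\big|\partial_zK_{\omega_\varepsilon}(z,\zeta)-\ell'(s(z))\,\partial_zK_\omega(z,\zeta)\big|\to0$.

For $z,\zeta\in\overline{\mathbb D}$, $z\bar\zeta=1$ only if $z=\zeta\in\mathbb T$. So $1-z\bar\zeta\ne0$ on $J\times Q$, and $K_\omega$ is analytic in $(z,\bar\zeta)$ and bounded, with its derivatives, near $J\times Q$. Also $N\to1$, since $K_\omega(\beta,\beta)=H(\beta,\beta)(1-|\beta|^2)^{-2}\to\infty$.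

**Step 1: set-up for (ii).** Enlarging $J$, we may assume $J\supset\{z\in\overline{\mathbb D}:|z-\xi|\le\delta\}$ for some $\delta>0$ smaller than the distance from $\xi$ to $Q$. Let $\varepsilon<\frac\delta2$, so $\beta\in J$. Let $\zeta\in Q$, $k=K_\omega(\cdot,\zeta)$; all estimates are uniform in $\zeta\in Q$. By (8),
$$K_{\omega_\varepsilon}(z,\zeta)=c\,[k(\beta)+q(z)],\qquad q=\frac{k-k(\beta)}{1-R},\qquad c=\frac1{N^2(1-\overline{R(\zeta)})}\to1,$$
where $c\to1$ because $|R(\zeta)|\le C(1+|s(\zeta)|)^{-2}\le C\varepsilon^2$ for $\zeta\in Q$. So $\partial_zK_{\omega_\varepsilon}=cq'$, and we must compare $q'$ with $\ell'(s)k'$. We also have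
$$|k(z)-k(\beta)|\le C|z-\beta|\le C\varepsilon(1+|s|)\qquad(z\in J):$$
if $|z-\xi|\le\delta$, the segment $[\beta,z]$ lies in the convex set $\{z\in\overline{\mathbb D}:|z-\xi|\le\delta\}\subset J$, where $|k'|\le C$; otherwise $|z-\beta|\ge\frac\delta2$ and boundedness of $k$ suffices.

**Step 2: far from $\xi$, $|s|\ge S\ge2$.** By (12), $|1-R|\ge\frac{|s|-1}{2(|s|+1)}\ge\frac16$. So, by (12) again,
$$|q'-k'|=\Big|\frac{k'R}{1-R}+\frac{(k-k(\beta))R'}{(1-R)^2}\Big|\le\frac C{S^2}+C\varepsilon(1+|s|)\cdot\frac{C}{\varepsilon(1+|s|)^3}\le\frac{C}{S^2}.$$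
Also $|k'(\ell'(s)-1)|=\frac{4|k'|}{|s+3|^2}\le\frac C{S^2}$. Hence $|q'-\ell'(s)k'|\le\frac C{S^2}$.

**Step 3: near $\xi$, $|s|\le S$.** Work on $\Omega=\{\operatorname{Re}s>-\frac12,\ |s|<S+2\}$, whose points $z$ are within $\varepsilon(S+2)$ of $\xi$. Since $z-\beta=-\varepsilon\xi(s-1)$,
$$A_\varepsilon=\frac{k(z)-k(\beta)}{\varepsilon(s-1)}=-\xi\int_0^1k'(\beta+r(z-\beta))\,dr\to-\xi k'(\xi)\quad\text{uniformly on }\Omega.$$
The function $B_\varepsilon=\frac{1-R}{s-1}$ is analytic in $\Omega$, as $R=1$ at $s=1$. By Lemma 3 it converges to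
$$\frac{1-4(1+s)^{-2}}{s-1}=\frac{(s+1)^2-4}{(s-1)(s+1)^2}=\frac{s+3}{(s+1)^2}$$
uniformly on $\Omega\setminus\{|s-1|<\frac14\}$, and then on all of $\Omega$ by the maximum principle applied to the difference. The limit is bounded away from $0$ on $\Omega$. So $\frac q\varepsilon=\frac{A_\varepsilon}{B_\varepsilon}\to-\xi k'(\xi)\ell(s)$ uniformly on $\Omega$. The set $\{|s|\le S,\operatorname{Re}s\ge0\}$ has distance at least $\frac12$ from $\partial\Omega$, so Cauchy's estimates give there
$$q'(z)=-\bar\xi\,\frac{d}{ds}\Big(\frac q\varepsilon\Big)\to k'(\xi)\,\ell'(s)$$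
uniformly; also $k'(z)\to k'(\xi)$ there, and $\ell'$ is bounded.

**Step 4: conclusion of (ii).** By Steps 2 and 3, $\limsup_{\varepsilon\to0}\sup_{J\times Q}|q'-\ell'(s)k'|\le\frac C{S^2}$ for every $S\ge2$, with $C$ independent of $S$. So the limit is $0$; in particular $q'$ stays bounded, and since $c\to1$, (ii) follows.

**Step 5: proof of (i).** Let $J_\delta$ be the closed $\delta$-neighborhood of $J$ in $\mathbb C$, with $\delta$ so small that $K_\omega$ is analytic near $J_\delta\times Q$ and $\xi\notin J_\delta$. Enlarge $Q$ by $\{\zeta\in\overline{\mathbb D}:|\zeta-\xi|\le\delta'\}$; as $z\bar\xi=1$ only for $z=\xi\notin J_\delta$, $K_\omega$ is still analytic near the product for small $\delta,\delta'$. Now $\beta\in Q$ for small $\varepsilon$, so $K_\omega(z,\beta)$ is bounded for $z\in J_\delta$, and $R(z)=K_\omega(z,\beta)/K_\omega(\beta,\beta)=O(\varepsilon^2)$ on $J_\delta$. Since $K_\omega(\beta,\zeta)/K_\omega(\beta,\beta)=\overline{R(\zeta)}$, (7) can be written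
$$K_{\omega_\varepsilon}(z,\zeta)=\frac{1}{N^2(1-R(z))}\Big\{K_\omega(z,\beta)+\frac{K_\omega(z,\zeta)-K_\omega(z,\beta)}{1-\overline{R(\zeta)}}\Big\}.$$
The brace differs from $K_\omega(z,\zeta)$ by $[K_\omega(z,\zeta)-K_\omega(z,\beta)]\frac{\overline{R(\zeta)}}{1-\overline{R(\zeta)}}$. With $s=s(\zeta)$, we have $|K_\omega(z,\zeta)-K_\omega(z,\beta)|\le C|\zeta-\beta|=C\varepsilon|s-1|$, as in Step 1 but in the second variable. By (12) the difference is at most
$$C\varepsilon|s-1|\cdot\frac{C}{(1+|s|)^2}\cdot\frac{2(1+|s|)}{|s-1|}\le C\varepsilon,$$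
and the value at $\zeta=\beta$ follows by continuity. So the right-hand side, which is analytic in $z$ on a neighborhood of $J_\delta$ and agrees with $K_{\omega_\varepsilon}(\cdot,\zeta)$ on $\overline{\mathbb D}\cap J_\delta$, converges to $K_\omega$ uniformly on $J_\delta\times Q$. Each point of $J$ is the center of a disk of radius $\delta$ in $J_\delta$, which meets $\mathbb D$; Cauchy's estimates in $z$ give (i). $\square$

**Removing the zero at $\alpha=0$.** In Theorem 2(B) all $\alpha$ must be treated uniformly, but $\partial_zK_\omega(z,\alpha)$ vanishes at $\alpha=0$, since $K_\omega(\cdot,0)=1$. It is analytic in $\bar\alpha$, so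
$$D_\omega(z,\alpha):=\bar\alpha^{-1}\,\partial_zK_\omega(z,\alpha)$$
extends to $\alpha=0$ as a function analytic in $\bar\alpha$. For $\omega=1$, $D_1=2(1-\bar\alpha z)^{-3}$. Call $Q$ admissible if $Q\supset\{|\alpha|\le\frac12\}$, or $Q=\{\alpha\}$ with $\alpha\neq0$. For admissible $Q$, Lemma 4 holds with $D$ in place of $\partial_zK$: for $|\alpha|\ge\frac12$, or $Q=\{\alpha\}$, divide by $\bar\alpha$; for $|\alpha|\le\frac12$ and fixed $z$, the difference being estimated is analytic in $\bar\alpha$, so the maximum principle bounds it by its values on $|\alpha|=\frac12$. Finally, for $\alpha\ne0$,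
$$\varphi_\alpha'(z)=-C_\alpha\,\bar\alpha\,D_\omega(z,\alpha),\qquad C_\alpha=\frac{(1-K_\omega(\alpha,\alpha)^{-1})^{-1/2}}{K_\omega(\alpha,\alpha)}>0,\tag{13}$$
so along an arc of $\mathbb T$ the arguments of $z\varphi_\alpha'$ and $zD_\omega(z,\alpha)$ change by the same amount.

## The turning step

**Lemma 5.** Let $I\subset\mathbb T$ be a short closed arc with counterclockwise endpoint $e$, and let $a$ be an interior point of $I$. Let $Q\subset\overline{\mathbb D}$ be compact and admissible with $Q\cap I=\emptyset$. Let $\omega\in\mathcal W$ with $D_\omega\neq0$ on $I\times Q$, and let $\Delta_\omega(a,e;\alpha)$ be the change of the continuous argument of $zD_\omega(z,\alpha)$ along $I$ from $a$ to $e$. Take $\xi=a$, $\omega_\varepsilon$ as above, and $a'=ae^{-i\varepsilon y_*}$. For all small $\varepsilon$, $a'$ is interior to $I$, $D_{\omega_\varepsilon}\ne0$ on $I\times Q$, and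
$$\Delta_{\omega_\varepsilon}(a',e;\alpha)\le\Delta_\omega(a,e;\alpha)-\tfrac13\qquad\text{for all }\alpha\in Q.$$

*Proof.* Here $\xi=a\notin Q$ and $I\cap Q=\emptyset$, so Lemma 4(ii) with $J=I$ applies. As $|D_\omega|$ is bounded below on the compact set $I\times Q$,
$$\frac{D_{\omega_\varepsilon}(z,\alpha)}{D_\omega(z,\alpha)}=\ell'(s(z))+o(1)\quad\text{uniformly on }I\times Q.$$
By (2) the real part of the ratio is positive for small $\varepsilon$. So $D_{\omega_\varepsilon}\ne0$, and the principal argument of the ratio is continuous along $I$. At $e$, $s\to\infty$ as $\varepsilon\to0$, so $\ell'(s)\to1$ and the principal argument is $o(1)$. At $a'$, $s=\frac{1-e^{-i\varepsilon y_*}}\varepsilon\to iy_*$, so it tends to $\theta_*$. Hence, uniformly in $\alpha\in Q$,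
$$\Delta_{\omega_\varepsilon}(a',e;\alpha)=\Delta_\omega(a',e;\alpha)-\theta_*+o(1)=\Delta_\omega(a,e;\alpha)-\theta_*+o(1);$$
the last equality holds since $a'\to a$ and the derivative of $\arg(zD_\omega)$ along $I$ is bounded on $I\times Q$. Finally $\theta_*>\frac13$ by (3). $\square$

The new triple $(\omega_\varepsilon,a',I)$ satisfies the hypotheses again, so the lemma can be iterated, each time with the new zero near the latest point $a'$ and with $\varepsilon$ as small as we please.

## One $\alpha$, every center: proof of Theorem 2(A)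

Fix $\alpha\in\mathbb D\setminus\{0\}$ and $Q=\{\alpha\}$, which is disjoint from $\mathbb T$.

**Step 1: eleven turns.** Start with $\omega=1$, $k=(1-\bar\alpha z)^{-2}$. Choose a short arc $I$ on which $\arg(zk')$ changes by less than $0.1$ between any two points, and an interior starting point. Apply Lemma 5 eleven times. The final change of argument is less than $0.1-\frac{11}3<-\pi$.

It remains to see that injectivity and closeness survive. Initially $k$ is injective on $\overline{\mathbb D}$ (since $1-\bar\alpha z$ is in the right half-plane) and $k'=2\bar\alpha(1-\bar\alpha z)^{-3}\ne0$ there. Suppose that at some stage $k=K_\omega(\cdot,\alpha)$ is injective on $\overline{\mathbb D}$ with $k'\neq0$ there, and let $k_\varepsilon=K_{\omega_\varepsilon}(\cdot,\alpha)$. By Lemma 4(ii) with $J=\overline{\mathbb D}$,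
$$k_\varepsilon'=k'\,(\ell'(s)+o(1))\quad\text{uniformly on }\overline{\mathbb D}.\tag{14}$$

**Step 2: the derivative stays nonzero.** Immediate from (14) and $\operatorname{Re}\ell'\ge\frac59$.

**Step 3: $k_\varepsilon\to k$ uniformly on $\overline{\mathbb D}$.** We have $k_\varepsilon(0)=k(0)=1$ and, by (14), $|k_\varepsilon'-k'|\le o(1)+C|s+3|^{-2}$. At $z=rz_0$ with $z_0\in\overline{\mathbb D}$, $0\le r\le1$, we have $|s+3|\ge3$ and $|s+3|\ge|s|\ge\frac{1-r}{\varepsilon}$. Integrating along the radius,
$$|k_\varepsilon(z_0)-k(z_0)|\le o(1)+C\int_0^1\min\Big(\frac19,\frac{\varepsilon^2}{(1-r)^2}\Big)dr\le o(1)+C\varepsilon.$$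

**Step 4: $k_\varepsilon$ is injective on $\overline{\mathbb D}$ for small $\varepsilon$.** Choose $\delta>0$ with $\big|\frac{k'(\zeta)}{k'(z)}-1\big|\le\frac19$ whenever $z,\zeta\in\overline{\mathbb D}$, $|\zeta-z|<\delta$. For $0<|z-z'|<\delta$, averaging (14) over the segment $[z,z']\subset\overline{\mathbb D}$,
$$\frac{k_\varepsilon(z)-k_\varepsilon(z')}{k'(z)(z-z')}=\text{average of }\frac{k'(\zeta)}{k'(z)}\big(\ell'(s(\zeta))+o(1)\big).$$
This is the average of $\ell'(s(\zeta))$, with real part at least $\frac59$, plus an error of modulus at most $\frac{13}9\cdot\frac19+o(1)<\frac59$. So it is nonzero. For $|z-z'|\ge\delta$, $|k(z)-k(z')|$ is bounded below by compactness and injectivity of $k$, and Step 3 gives $k_\varepsilon(z)\neq k_\varepsilon(z')$.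

**Step 5: conclusion.** Choosing each $\varepsilon$ small, injectivity is preserved through all eleven steps, and the final kernel $K_\omega(\cdot,\alpha)$ is as close as we like to the initial one on $\overline{\mathbb D}$. In particular $K_\omega(\alpha,\alpha)$ is close to $(1-|\alpha|^2)^{-2}>1$, so the normalizing constants are close too. Hence $\varphi_\alpha$ is injective on $\overline{\mathbb D}$ and uniformly $\eta$-close to $\varphi_\alpha^{(1)}$. It is analytic near $\overline{\mathbb D}$, and $\omega=|G|^2$ is as required, because $\omega\in\mathcal W$. By (5), after a rotation, $\sup|\varphi_\alpha^{(1)}|\le\frac{2+|\alpha|}{\sqrt{2-|\alpha|^2}}<3$, so $|\varphi_\alpha|<3$ if $\eta$ is small. By (13), $\varphi_\alpha'\neq0$ on $I$ and $\arg(z\varphi_\alpha')$ changes by less than $-\pi$ along a counterclockwise subarc of $I$. By Lemma 1(b), $\varphi_\alpha(\mathbb D)$ is not star-shaped about any of its points. $\blacksquare$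

## One weight for every $\alpha$: proof of Theorem 2(B)

Lemma 5 is uniform over $\alpha\in Q$, but $Q$ must avoid the arc where we add zeros. So points $\alpha$ near that arc need a second arc elsewhere. We use two arcs, and must check that work on one does not spoil the other. That is what Lemma 4(i) is for, including its allowance that $\xi\in Q$.

**Step 1: the two arcs.** Let $\xi_1=1$, $\xi_2=-1$, and
$$Q_j=\{\alpha\in\overline{\mathbb D}:|\alpha-\xi_j|\ge\tfrac12\},\qquad I_j=\{\xi_je^{i\tau}:|\tau|\le\tfrac1{300}\}.$$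
Since $|\xi_1-\xi_2|=2$, $Q_1\cup Q_2=\overline{\mathbb D}$. Also $Q_j\supset\{|\alpha|\le\frac12\}$, so $Q_j$ is admissible, and $Q_j\cap I_j=\emptyset$. For $\omega=1$, $D_1=2(1-\bar\alpha z)^{-3}\ne0$ on $I_j\times Q_j$, where $|1-\bar\alpha z|=|z-\alpha|\ge\frac12-\frac1{300}\ge\frac13$. So
$$\Big|\frac{d}{d\tau}\arg(zD_1)\Big|=\Big|\operatorname{Re}\Big(1+\frac{3\bar\alpha z}{1-\bar\alpha z}\Big)\Big|\le1+9=10,$$
and argument changes along subarcs of $I_j$ are at most $\frac{20}{300}<0.07$ in modulus.

**Step 2: turning on $I_1$ without disturbing $I_2$.** Apply Lemma 5 eleven times with $(I_1,Q_1)$, starting at $a=\xi_1$. Let $a_1$ be the final point and $e_1$ the counterclockwise endpoint of $I_1$. Then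
$$\Delta_\omega(a_1,e_1;\alpha)\le0.07-\tfrac{11}3<-3.5\qquad\text{for all }\alpha\in Q_1.$$
Every zero is added near a point $\xi\in I_1$, so $\xi\notin I_2$, and Lemma 4(i) with $(J,Q)=(I_2,Q_2)$ applies at each step: $D_{\omega_\varepsilon}\to D_\omega$ uniformly on $I_2\times Q_2$. If $\big|\frac{D_{\omega_\varepsilon}}{D_\omega}-1\big|\le\kappa<1$ there, then $D_{\omega_\varepsilon}\ne0$, and argument changes along subarcs of $I_2$ are altered by at most $2\arcsin\kappa$. Choosing each $\varepsilon$ small, we keep $D_\omega\ne0$ on $I_2\times Q_2$ and alter these changes by less than $0.03$ in total. They remain below $0.1$ in modulus.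

**Step 3: turning on $I_2$ without disturbing $I_1$.** Starting from the weight just obtained, apply Lemma 5 eleven times with $(I_2,Q_2)$ and $a=\xi_2$. With $a_2$ the final point and $e_2$ the endpoint,
$$\Delta_\omega(a_2,e_2;\alpha)\le0.1-\tfrac{11}3<-3.5\qquad\text{for all }\alpha\in Q_2.$$
The zeros are now added near points of $I_2$, none of which is in $I_1$. By Lemma 4(i) with $(J,Q)=(I_1,Q_1)$, small $\varepsilon$'s preserve $D_\omega\neq0$ on $I_1\times Q_1$ and $\Delta_\omega(a_1,e_1;\alpha)<-3.4$ for all $\alpha\in Q_1$.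

**Step 4: every $\alpha$ fails.** The final weight is in $\mathcal W$, so it has the form $|G|^2$ with $G$ analytic near $\overline{\mathbb D}$ and is a logarithmically subharmonic reproducing weight. Let $\alpha\in\mathbb D\setminus\{0\}$. It lies in some $Q_j$. By (13), $\varphi_\alpha'\ne0$ on $I_j$, and the argument of $z\varphi_\alpha'(z)$ changes by less than $-3.4<-\pi$ from $a_j$ counterclockwise to $e_j$. By Lemma 1(b), $\varphi_\alpha$ is not a univalent map onto a domain star-shaped with respect to some point. $\blacksquare$
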